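\title{Weak type does not imply strong type for operators on $L^p$, $p>2$, that commute with translations}

\begin{abstract}
For every $p\in(2,\infty)$ and each of the groups $\mathbb R$, $\mathbb T$, $\mathbb Z$ we construct a linear operator that commutes with translations, is of weak type $(p,p)$, and is not of strong type $(p,p)$. More generally, for $1<p<\infty$, $p\ne 2$, there is a single such operator that is bounded from the Lorentz space $L^{p,r}$ to $L^{p,s}$ for all $r<s$ and is not of strong type $(p,p)$, while on $\mathbb R$ and $\mathbb Z$ a bound from $L^{p,r}$ to $L^{p,s}$ with $s\le r$ forces strong type. The examples are assembled from products $\prod_i(I+xS_i)$, where the $S_i$ are convolutions with normalized Rudin--Shapiro kernels of rapidly growing lengths.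
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be the real line $\mathbb R$, the circle group $\mathbb T=\mathbb R/\mathbb Z$, or the integers $\mathbb Z$, with Lebesgue measure or counting measure, written $|\cdot|$. All sets and functions are measurable, functions that agree almost everywhere are identified, and scalars may be real or complex. We write $\|f\|_p=(\int_G|f|^p)^{1/p}$ and $p'=p/(p-1)$, with $1'=\infty$ and $\infty'=1$. A \emph{step function} is a finite linear combination of characteristic functions of bounded intervals; on $\mathbb Z$ this means a finitely supported function. We consider linear maps $T$ from the step functions on $G$ to the measurable functions on $G$ that \emph{commute with translations}: $T\tau_af=\tau_aTf$ for all $a\in G$, where $\tau_af(t)=f(t-a)$.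

Let $D_h(\alpha)=|\{t\in G:|h(t)|>\alpha\}|$ be the distribution function of $h$. The operator $T$ is of \emph{strong type} $(p,p)$ if $\|Tf\|_p\le C\|f\|_p$ for all step functions $f$, and of \emph{weak type} $(p,p)$ if
\begin{equation}\label{eq:weak}
D_{Tf}(\alpha)\le\Big(\frac{C\|f\|_p}{\alpha}\Big)^p\qquad\text{for all step functions $f$ and all $\alpha>0$.}
\end{equation}
If these inequalities are required only for step functions of the form $f=\chi_E$, one speaks of \emph{restricted strong type} and \emph{weak restricted type}. Since $\|h\|_p^p=p\int_0^\infty\alpha^pD_h(\alpha)\,d\alpha/\alpha$, strong type bounds the total contribution of all heights $\alpha$ of $Tf$, and weak type bounds the contribution of each height separately. Strong type implies weak type by Chebyshev's inequality.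

Without translations the converse fails for a trivial reason. On $\mathbb Z$ let $k(n)=(1+|n|)^{-1/p}$. The operator $f\mapsto f(0)k$ satisfies \eqref{eq:weak} with $C^p=2$, because at most $2a$ integers satisfy $1+|n|<a$, and it is not of strong type because $k\notin\ell^p$. Translations destroy this example.

\begin{example}\label{ex:positive}
On $\mathbb Z$ a linear operator that commutes with translations is convolution with $k=T\delta_0$. Suppose that $k\ge0$ and that \eqref{eq:weak} holds. For $f=\chi_{[-n,n]}$ and $j<n$ we have $Tf\ge\sum_{|i|\le j}k(i)$ on $[-n+j,n-j]$. Hence every $\alpha<\sum_{|i|\le j}k(i)$ satisfies $2n-2j+1\le(C/\alpha)^p(2n+1)$, and letting $n\to\infty$ gives $\alpha\le C$. So $\|k\|_1\le C$, and $\|k*f\|_p\le\|k\|_1\|f\|_p\le C\|f\|_p$. For nonnegative kernels weak type and strong type coincide, with the same constant.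
\end{example}

A counterexample must therefore rely on cancellation. The following facts about operators that commute with translations are recorded in \cite{WR}. For $p<2$ weak type $(p,p)$ does not in general imply strong type $(p,p)$, a result credited there to Zafran. By duality, restricted strong type $(p,p)$ does not imply strong type $(p,p)$ for $p>2$. On $\mathbb T$, weak restricted type $(2,2)$ and strong type $(2,2)$ coincide. Duality turns a weak type inequality into a restricted one, so the examples for $p<2$ do not settle the weak type problem for $p>2$, and \cite{WR} leaves open, without fixing the group, the following question: \emph{for linear operators that commute with translations, does weak type $(p,p)$ imply strong type $(p,p)$ when $p>2$?} Example~\ref{ex:positive} and the case $p=2$ point to a positive answer, the case $p<2$ to a negative one. The answer is negative.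

\begin{theorem}\label{thm:A}
Let $2<p<\infty$ and $G\in\{\mathbb R,\mathbb T,\mathbb Z\}$. There is a linear operator $T$ on step functions that commutes with translations, is of weak type $(p,p)$, and is not of strong type $(p,p)$.
\end{theorem}

The method gives more, and Lorentz norms are the language for it. The \emph{decreasing rearrangement} of $h$ is $h^*(t)=\inf\{\alpha\ge0:D_h(\alpha)\le t\}$, $t>0$. For $1<p<\infty$ put
\[
\|h\|_{p,r}=\Big(\int_0^\infty\big(t^{1/p}h^*(t)\big)^r\,\frac{dt}t\Big)^{1/r}\quad(1\le r<\infty),\qquad\|h\|_{p,\infty}=\sup_{t>0}t^{1/p}h^*(t).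
\]
The quantity $t^{1/p}h^*(t)$ measures the part of $h$ that lives on a set of measure about $t$, and the second index says how the scales $t$ are added up. We recall in Section~\ref{sec:prelim} that $\|h\|_{p,p}=\|h\|_p$ and that weak type $(p,p)$ is the inequality $\|Tf\|_{p,\infty}\le C\|f\|_{p,p}$.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] Let $1<p<\infty$, $p\ne2$, and $G\in\{\mathbb R,\mathbb T,\mathbb Z\}$. There is one linear operator $T$ that commutes with translations, is not of strong type $(p,p)$, and satisfies, for all $1\le r<s\le\infty$, an inequality $\|Tf\|_{p,s}\le C_{r,s}\|f\|_{p,r}$ for all step functions $f$.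
\item[(ii)] Let $1<p<\infty$, $G\in\{\mathbb R,\mathbb Z\}$, and $1\le s\le r\le\infty$. If $T$ is linear, commutes with translations, and satisfies $\|Tf\|_{p,s}\le C\|f\|_{p,r}$ for all step functions $f$, then $T$ is of strong type $(p,p)$.
\end{enumerate}
\end{theorem}

Hence on $\mathbb R$ and $\mathbb Z$, for $p\ne2$, boundedness from $L^{p,r}$ to $L^{p,s}$ forces a translation-commuting operator to be of strong type $(p,p)$ if and only if $s\le r$. We make no claim about part (ii) on $\mathbb T$.

The construction starts from a convolution operator $S$ that is tuned to one ratio $N$ of scales: on a set of measure $u$, the function $Sf$ depends essentially only on the part of $f$ that lives on a set of measure $uN$ (Section~\ref{sec:block}). For small $x$ the factor $I+xS$ gains $1+x/4$ in the strong norm and only about $1+cx^{p'}$ in the weak norm. A product of $d$ factors tuned to independent ratios raises both gains to the power $d$ (Section~\ref{sec:products}). Since $p'>1$, the strong norm wins for small $x$,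 and a gliding hump argument produces a single operator (Section~\ref{sec:hump}). Theorem~\ref{thm:A} is the case $r=p$, $s=\infty$ of Theorem~\ref{thm:B}(i); we prove it first because it needs only one value of $x$ and no duality of Lorentz spaces. Sections~\ref{sec:lorentz} and~\ref{sec:converse} prove the two parts of Theorem~\ref{thm:B}.

\section{Rearrangements and finite kernels}\label{sec:prelim}

\subsection*{Rearrangements}
The function $D_h$ is nonincreasing and right-continuous, since $\{|h|>\alpha\}$ is the increasing union of the sets $\{|h|>\beta\}$ as $\beta\downarrow\alpha$. It follows from the definition of $h^*$ that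
\begin{equation}\label{eq:equiv}
h^*(t)>\alpha\iff t<D_h(\alpha)\qquad(t>0,\ \alpha\ge0).
\end{equation}
In particular $D_h(h^*(t))\le t$ when $h^*(t)<\infty$, $(|h|^2)^*=(h^*)^2$, and $h^*(t)=0$ for $t\ge|G|$. Let $1<p<\infty$. We use four facts.

\emph{Norms through the distribution function.} Write $h^*(t)^r=\int_0^{h^*(t)}r\alpha^{r-1}d\alpha$, interchange the integrals by \eqref{eq:equiv}, and use $\int_0^Dt^{r/p-1}dt=\frac prD^{r/p}$. For $r=\infty$, take the supremum of $t^{1/p}\alpha$ over the pairs in \eqref{eq:equiv}. This gives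
\begin{equation}\label{eq:distr}
\|h\|_{p,r}^r=p\int_0^\infty\alpha^{r-1}D_h(\alpha)^{r/p}\,d\alpha\quad(r<\infty),\qquad\|h\|_{p,\infty}=\sup_{\alpha>0}\alpha D_h(\alpha)^{1/p}.
\end{equation}
So $\|h\|_{p,p}=\|h\|_p$, and \eqref{eq:weak} reads $\|Tf\|_{p,\infty}\le C\|f\|_p$.

\emph{Nesting.} If $1\le s<r\le\infty$, then $\|h\|_{p,r}\le C'\|h\|_{p,s}$ with $C'=C'(p,r,s)$. Indeed $\|h\|_{p,s}^s\ge h^*(v)^s\int_0^vt^{s/p-1}dt=\frac ps\big(v^{1/p}h^*(v)\big)^s$ settles $r=\infty$, and $\|h\|_{p,r}^r\le\|h\|_{p,\infty}^{r-s}\|h\|_{p,s}^s$ settles $r<\infty$.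

\emph{The inequalities of Hardy--Littlewood and H\"older.} For all $h,g$ and $1\le s\le\infty$,
\begin{equation}\label{eq:HL}
\int_G|hg|\le\int_0^\infty h^*g^*\,dt\le\|h\|_{p,s}\|g\|_{p',s'} .
\end{equation}
The left side is the integral over $\alpha,\beta>0$ of $|\{|h|>\alpha\}\cap\{|g|>\beta\}|\le\min(D_h(\alpha),D_g(\beta))$, and by \eqref{eq:equiv} the integral of the minimum is $\int h^*g^*$. The second inequality is H\"older's for $t^{1/p}h^*$ and $t^{1/p'}g^*$ with the measure $dt/t$. Taking $g=\chi_E$ gives $\int_E|h|\le\int_0^{|E|}h^*$.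

\emph{Duality.} For $1\le s\le\infty$ the associate space of $L^{p',s'}$ is $L^{p,s}$ with equivalent norms \cite[Ch.~IV.4]{BS}. Concretely, there is a constant $\gamma_{p,s}$ such that for every measurable $h$
\begin{equation}\label{eq:dual}
\|h\|_{p,s}\le\gamma_{p,s}\sup\Big\{\int_G|hg|:\ \|g\|_{p',s'}\le1\Big\}.
\end{equation}
Let $\mathcal B(G)$ be the set of bounded functions $g$ with $|\{g\ne0\}|<\infty$; it contains the step functions. The supremum in \eqref{eq:dual} may be restricted to $g\in\mathcal B(G)$, by monotone convergence applied to the truncations $g\chi_{\{|g|\le n\}}\chi_{[-n,n]}$. This fact is needed only in Section~\ref{sec:lorentz}.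

We will add infinitely many operators of weak type, so we replace $\|\cdot\|_{p,\infty}$ by a quantity that is additive under the integral sign:
\[
[h]_p=\sup\Big\{|E|^{-1/p'}\int_E|h|:\ 0<|E|<\infty\Big\}.
\]

\begin{lemma}\label{lem:bracket}
For $1<p<\infty$ and every $h$, $\|h\|_{p,\infty}\le[h]_p\le p'\|h\|_{p,\infty}$.
\end{lemma}

\begin{proof}
If $E\subset\{|h|>\alpha\}$ and $0<|E|<\infty$, then $\alpha|E|\le[h]_p|E|^{1/p'}$, that is, $\alpha|E|^{1/p}\le[h]_p$. The supremum of $|E|$ over such $E$ is $D_h(\alpha)$, and \eqref{eq:distr} gives the first inequality. For the second, $\int_E|h|\le\int_0^{|E|}h^*\le\|h\|_{p,\infty}\int_0^{|E|}t^{-1/p}dt=p'|E|^{1/p'}\|h\|_{p,\infty}$.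
\end{proof}

\subsection*{Finite kernels}
All our building blocks are kernels on $\mathbb Z$, carried to $G$ by fixing a step length $\theta$: $\theta=1$ if $G=\mathbb R$ or $\mathbb Z$, and $\theta=1/M$ with an integer $M\ge1$ if $G=\mathbb T$. For a finitely supported $k:\mathbb Z\to\mathbb R$ let
\[
\Lambda_kf(t)=\sum_nk(n)f(t-n\theta),\qquad\widehat k(z)=\sum_nk(n)z^n\quad(|z|=1).
\]
The operator $\Lambda_k$ commutes with translations, preserves $\mathcal B(G)$, and $\Lambda_{k*k'}=\Lambda_k\Lambda_{k'}$. On $\mathbb Z$ it is convolution with $k$. Let $\|\cdot\|_{p\to p}$ be the operator norm on $L^p(G)$ and let $Rf(t)=f(-t)$ be the reflection, which preserves distribution functions. For finitely supported $F$ on $\mathbb Z$ and $G=\mathbb R$ or $\mathbb T$ define the step function $JF=\sum_nF(n)\chi_{[n\theta,(n+1)\theta)}$.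

\begin{lemma}\label{lem:kernel}
Let $k$ and $F$ be finitely supported and $1<p<\infty$.
\begin{enumerate}
\item[(a)] $\|\Lambda_k\|_{\infty\to\infty}\le\|k\|_1$ and $\|\Lambda_k\|_{2\to2}\le\|\widehat k\|_\infty$, whatever $\theta$ is.
\item[(b)] $\int\Lambda_kf\cdot g=\int f\cdot R\Lambda_kRg$ for $f\in L^p$, $g\in L^{p'}$. Consequently $\|\Lambda_k\|_{p\to p}=\|\Lambda_k\|_{p'\to p'}$.
\item[(c)] $\Lambda_kJF=J(k*F)$. On $\mathbb R$, $JF$ and $F$ have the same distribution function. On $\mathbb T$, $\|JF\|_p=M^{-1/p}\|F\|_p$ if $F$ is supported in $\{0,\dots,M-1\}$.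
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first bound is the triangle inequality. Translation by $n\theta$ multiplies the Fourier transform at frequency $\xi$ by $e^{-in\theta\xi}$ (with $\xi\in2\pi\mathbb Z$ on $\mathbb T$), so $\Lambda_k$ multiplies it by $\widehat k(e^{-i\theta\xi})$, and Plancherel's theorem gives the second bound.

(b) Both sides equal $\sum_nk(n)\int f(t)g(t+n\theta)\,dt$. So $R\Lambda_kR$ is the transpose of $\Lambda_k$, its norm on $L^{p'}$ is $\|\Lambda_k\|_{p\to p}$, and $R$ is an isometric involution of $L^{p'}$.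

(c) Translation by $j\theta$ maps $\chi_{[n\theta,(n+1)\theta)}$ to $\chi_{[(n+j)\theta,(n+j+1)\theta)}$. The intervals that occur in $JF$ are disjoint and have length $\theta$ in both cases.
\end{proof}

Part (b) shows what separates the two types. Let $V=\Lambda_k$ and $V^t=RVR$. Strong type asks for $\|V^t\varphi\|_{p'}\le C\|\varphi\|_{p'}$ for all $\varphi$. Weak type asks this only for \emph{one-level} functions:
\begin{equation}\label{eq:onelevel}
\sup_{\|f\|_p\le1}[Vf]_p=\sup\Big\{\frac{\|V^t\varphi\|_{p'}}{\|\varphi\|_{p'}}:\ |\varphi|=\chi_E,\ 0<|E|<\infty\Big\},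
\end{equation}
because $|\int f\,V^t\varphi|=|\int Vf\,\varphi|\le\int_E|Vf|$, with equality for a suitable choice of the signs of $\varphi$. Identity \eqref{eq:onelevel} serves only as a guide: we look for operators on $L^{p'}$ that enlarge functions with many levels much more than functions with one level.

\section{One Rudin--Shapiro block}\label{sec:block}

In this section and the next, $2<p<\infty$,
\[
q=p'\in(1,2),\qquad\varepsilon=\frac12-\frac1p=\frac1q-\frac12\in\Big(0,\frac12\Big).
\]

\subsection*{The kernel}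
We want a kernel $\sigma$ whose convolution operator on $\ell^q(\mathbb Z)$ carries the unit mass $\delta_0$ to a flat function of norm one on $N$ points and does as little else as possible. The first requirement says $|\sigma|=N^{-1/q}$ on $N$ points. With all signs positive the norm would be $\|\sigma\|_1=N^{1/p}$, as in Example~\ref{ex:positive}. We choose the signs to make $\|\widehat\sigma\|_\infty$ small. By Parseval's identity $\|\widehat\sigma\|_\infty\ge\|\sigma\|_2=N^{-\varepsilon}$, and the Rudin--Shapiro signs reach this bound up to a factor $\sqrt2$.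

Let $P_0=Q_0=1$ and
\[
P_{k+1}=P_k+z^{2^k}Q_k,\qquad Q_{k+1}=P_k-z^{2^k}Q_k .
\]
Thus $P_1=1+z$, $Q_1=1-z$, $P_2=1+z+z^2-z^3$. By induction $P_k$ and $Q_k$ have degree $2^k-1$ and all $2^k$ coefficients equal to $\pm1$. On $|z|=1$ the parallelogram law gives $|P_{k+1}|^2+|Q_{k+1}|^2=2(|P_k|^2+|Q_k|^2)$, so $|P_k|^2+|Q_k|^2=2^{k+1}$ and $|P_k|\le\sqrt2\,2^{k/2}$.

Let $N=2^k$, write $P_k(z)=\sum_{n=1}^N\rho_nz^{n-1}$, and let $L\ge1$ be an integer. The \emph{block} of length $N$ and spacing $L$ is
\[
\sigma=N^{-1/q}\sum_{n=1}^N\rho_n\delta_{Ln},\qquad\widehat\sigma(z)=N^{-1/q}z^LP_k(z^L).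
\]
Since $1-\frac1q=\frac1p$ and $\frac12-\frac1q=-\varepsilon$,
\begin{equation}\label{eq:block}
\|\sigma\|_1=N^{1/p},\qquad\|\sigma\|_q=1,\qquad\|\sigma\|_2=N^{-\varepsilon},\qquad\|\widehat\sigma\|_\infty\le\sqrt2\,N^{-\varepsilon}.
\end{equation}

\subsection*{A two-level function gains linearly in $x$}
Let $x>0$ and convolve with $\delta_0+x\sigma$. The functions $\delta_0$ and $\sigma$ have disjoint supports, because the sum defining $\sigma$ starts at $n=1$, so $\|a\delta_0+b\sigma\|_q=(|a|^q+|b|^q)^{1/q}$. Moreover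
\[
(\delta_0+x\sigma)*(a\delta_0+b\sigma)=a\delta_0+(xa+b)\sigma+xb\,\sigma*\sigma .
\]
If the last term is ignored, the operator acts as the matrix $\left(\begin{smallmatrix}1&0\\x&1\end{smallmatrix}\right)$ on two-dimensional $\ell^q$. The one-level inputs $(1,0)$ and $(0,1)$ go to $(1,x)$ and $(0,1)$, so their norms grow at most by the factor $(1+x^q)^{1/q}\le1+x^q$. The two-level input $(1,1)$ goes to $(1,1+x)$: the new mass $x\sigma$ lands exactly on the mass $\sigma$ already present, and the norm grows by a factor at least $1+x/2$. For small $x$ we have $x^q\ll x$. This comparison is the whole mechanism. The next lemma restores the ignored term.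

\begin{lemma}\label{lem:gain}
If $N^\varepsilon\ge8$ and $x>0$, then $\|(\delta_0+x\sigma)*(\delta_0+\sigma)\|_q\ge(1+\frac x4)\|\delta_0+\sigma\|_q$.
\end{lemma}

\begin{proof}
The function $\sigma*\sigma$ is supported in $L\{2,\dots,2N\}$, a set of fewer than $2N$ points, and $\|\sigma*\sigma\|_2\le\|\widehat\sigma\|_\infty\|\sigma\|_2\le\sqrt2N^{-2\varepsilon}$. By H\"older's inequality
\[
\|\sigma*\sigma\|_q\le(2N)^{1/q-1/2}\|\sigma*\sigma\|_2\le2^{\varepsilon+1/2}N^{-\varepsilon}\le2N^{-\varepsilon}\le\tfrac14 .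
\]
Since $\|\delta_0+\sigma\|_q=2^{1/q}\ge1$ and $\|\delta_0+(1+x)\sigma\|_q=(1+(1+x)^q)^{1/q}$, the quotient of the two norms in the lemma is at least
\[
\Big(\frac{1+(1+x)^q}2\Big)^{1/q}-\frac x4\ge\frac{1+(1+x)}2-\frac x4=1+\frac x4,
\]
where the convexity of $y\mapsto y^q$ was used.
\end{proof}

\subsection*{A block sees one scale}
The matrix model tested only two one-level functions. The weak norm involves all sets $E$, and we need an upper bound for $\int_E|Sf|$, where $S=\Lambda_\sigma$. Take first $f=\chi_F$, $|E|=u$, $|F|=v$. Lemma~\ref{lem:kernel}(a) and \eqref{eq:block} give $\int_E|S\chi_F|\le uN^{1/p}$ and $\int_E|S\chi_F|\le u^{1/2}\sqrt2N^{-\varepsilon}v^{1/2}$. Dividing by $u^{1/q}v^{1/p}$,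
\[
\frac{\int_E|S\chi_F|}{|E|^{1/q}\|\chi_F\|_p}\le\min\Big\{\Big(\frac{uN}v\Big)^{1/p},\ \sqrt2\Big(\frac{uN}v\Big)^{-\varepsilon}\Big\}.
\]
The right side is small unless $v$ is comparable to $uN$: the $L^\infty$ bound handles the sets $F$ that are too large and the $L^2$ bound those that are too small. For a general $f$ we therefore cut $f$ at the height $f^*(uN)$. The low part is measured by $\phi_f(uN)$ and the high part by $\eta_f(uN)$, where
\[
\phi_f(v)=v^{1/p}f^*(v),\qquad\eta_f(v)=v^{-\varepsilon}\Big(\int_0^vf^*(t)^2dt\Big)^{1/2},\qquad v>0 .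
\]
Since $f^*$ is nonincreasing, $\eta_f(v)\ge v^{1/2-\varepsilon}f^*(v)=\phi_f(v)$.

\begin{lemma}\label{lem:scale}
Let $S=\Lambda_k$ satisfy $\|S\|_{\infty\to\infty}\le N^{1/p}$ and $\|S\|_{2\to2}\le BN^{-\varepsilon}$ with $N>0$, $B\ge1$. If $f\in\mathcal B(G)$ and $0<|E|=u<\infty$, then
\[
\int_E|Sf|\le2B\,u^{1/q}\,\eta_f(uN).
\]
\end{lemma}

\begin{proof}
Let $v=uN$, $b=f\chi_{\{|f|>f^*(v)\}}$ and $a=f-b$. Then $\|a\|_\infty\le f^*(v)$, so
\[
\int_E|Sa|\le uN^{1/p}f^*(v)=u^{1/q}(uN)^{1/p}f^*(v)=u^{1/q}\phi_f(v).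
\]
The function $b$ vanishes outside a set of measure $D_f(f^*(v))\le v$, so \eqref{eq:HL} gives $\|b\|_2^2\le\int_0^v(f^*)^2=v^{2\varepsilon}\eta_f(v)^2$. By the Cauchy--Schwarz inequality
\[
\int_E|Sb|\le u^{1/2}BN^{-\varepsilon}(uN)^\varepsilon\eta_f(v)=Bu^{1/q}\eta_f(v).
\]
Add the two bounds and use $\phi_f\le\eta_f$ and $B\ge1$.
\end{proof}

The quantity $\eta_f(v)$ depends on all scales below $v$, but with geometrically decaying weights. So its values at distinct dyadic scales can be summed as if they measured disjoint parts of $f$.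

\begin{lemma}\label{lem:dyadic}
Let $C_p=2^{1/p}(\ln2)^{-1}\sum_{l\ge1}2^{-l\varepsilon}$. For $1\le r\le\infty$, $u>0$ and every $f$,
\[
\big\|(\eta_f(2^ju))_{j\in\mathbb Z}\big\|_{\ell^r}\le C_p\|f\|_{p,r}.
\]
\end{lemma}

\begin{proof}
Split $(0,v)$ into the intervals $[2^{-l}v,2^{-l+1}v)$, $l\ge1$. This gives $\int_0^v(f^*)^2\le\sum_l2^{-l}vf^*(2^{-l}v)^2$. The square root of a sum is at most the sum of the square roots, so
\[
\eta_f(v)\le\sum_{l\ge1}2^{-l/2}v^{1/p}f^*(2^{-l}v)=\sum_{l\ge1}2^{-l\varepsilon}\phi_f(2^{-l}v).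
\]
The $\ell^r$ norm of $(\phi_f(2^{j-l}u))_j$ does not depend on $l$, so by the triangle inequality in $\ell^r$ it suffices to bound it by $2^{1/p}(\ln2)^{-1}\|f\|_{p,r}$. For $r=\infty$ it is at most $\|f\|_{p,\infty}$. For $r<\infty$ and $w\in[v/2,v]$ we have $\phi_f(v)\le(2w)^{1/p}f^*(w)=2^{1/p}\phi_f(w)$. Raise this to the power $r$, integrate over $[v/2,v]$ against $dw/w$, and sum over $v=2^ju$:
\[
\ln2\sum_j\phi_f(2^ju)^r\le2^{r/p}\int_0^\infty\phi_f(w)^r\frac{dw}w=2^{r/p}\|f\|_{p,r}^r .
\]
Finally $(\ln2)^{-1/r}\le(\ln2)^{-1}$.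
\end{proof}

The identity satisfies the hypotheses of Lemma~\ref{lem:scale} with $N=B=1$, and $S=\Lambda_\sigma$ satisfies them with $B=\sqrt2$. Hence, for $N\ge2$, H\"older's inequality and Lemma~\ref{lem:dyadic} with $r=p$ give
\[
u^{-1/q}\int_E|(I+xS)f|\le2\eta_f(u)+2\sqrt2x\,\eta_f(uN)\le2C_p\big(1+(\sqrt2x)^q\big)^{1/q}\|f\|_p .
\]
This is the bound predicted by the matrix model, up to the constant $2C_p$.

\begin{remark}\label{rem:p2}
The hypothesis $p>2$, that is $\varepsilon>0$, enters twice: it makes $\sigma*\sigma$ small in Lemma~\ref{lem:gain}, and it makes $C_p$ finite. On $\mathbb T$ Theorem~\ref{thm:A} is false for $p=2$, since weak type implies weak restricted type, which for $p=2$ implies strong type by the result quoted from \cite{WR}.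
\end{remark}

\section{Products of blocks}\label{sec:products}

For one block the constant $2C_p$ hides the difference between $1+x/4$ and $(1+(\sqrt2x)^q)^{1/q}$. We amplify the difference by multiplying $d$ factors. Two things must be arranged. The lower bounds have to multiply, which the spacings $L_i$ will ensure. The upper bounds cannot simply be multiplied, since the output of one factor is controlled only in $L^{p,\infty}$ and the constant $2C_p$ would appear $d$ times. Instead we expand the product into $2^d$ terms, each tuned to one ratio of scales, and choose the lengths $N_i$ so that these ratios are all different.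

Let $m=\lceil3/\varepsilon\rceil$, $d\ge1$, $0<x\le1$. For $1\le i\le d$ put
\[
N_i=2^{m2^{i-1}},\qquad L_1=1,\qquad L_{i+1}=(2N_i+1)L_i,
\]
and let $\sigma_i$ be the block of length $N_i$ and spacing $L_i$. For $A\subset\{1,\dots,d\}$ with $|A|$ elements let $\sigma_A$ be the convolution of the $\sigma_i$, $i\in A$, with $\sigma_\emptyset=\delta_0$, and let
\[
N_A=\prod_{i\in A}N_i=2^{k_A},\qquad k_A=m\sum_{i\in A}2^{i-1}.
\]
By uniqueness of binary expansions \emph{the integers $k_A$ are pairwise distinct}. Define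
\[
K_{d,x}=(\delta_0+x\sigma_1)*\cdots*(\delta_0+x\sigma_d)=\sum_Ax^{|A|}\sigma_A,\qquad V_{d,x}=\Lambda_{K_{d,x}}=\sum_Ax^{|A|}S_A,
\]
where $S_A=\Lambda_{\sigma_A}$. On $\mathbb T$ we take $M=L_{d+1}$, so the step length depends on $d$.

\begin{proposition}\label{prop:lower}
$\|V_{d,x}\|_{p\to p}=\|V_{d,x}\|_{q\to q}\ge(1+x/4)^d$.
\end{proposition}

\begin{proof}
The equality is Lemma~\ref{lem:kernel}(b). Let $f_i=\delta_0+\sigma_i$, $g_i=(\delta_0+x\sigma_i)*f_i$ and $F=f_1*\cdots*f_d$, so that $K_{d,x}*F=g_1*\cdots*g_d$. Since $N_i^\varepsilon\ge2^{m\varepsilon}\ge8$, Lemma~\ref{lem:gain} gives $\|g_i\|_q\ge(1+x/4)\|f_i\|_q$.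

Both $f_i$ and $g_i$ are supported in $L_i\{0,1,\dots,2N_i\}$. Note that $\sum_{j<i}2N_jL_j=\sum_{j<i}(L_{j+1}-L_j)=L_i-1$. Hence the map $(e_1,\dots,e_d)\mapsto\sum_iL_ie_i$ on $\prod_i\{0,\dots,2N_i\}$ takes values in $\{0,\dots,L_{d+1}-1\}$, and it is injective: if $i$ is the largest index at which two tuples differ, their images differ by at least $L_i-(L_i-1)=1$. Therefore, if each $h_i$ is supported in $L_i\{0,\dots,2N_i\}$, then $h_1*\cdots*h_d$ takes the value $\prod_ih_i(L_ie_i)$ at $\sum_iL_ie_i$ and vanishes elsewhere, so $\|h_1*\cdots*h_d\|_q=\prod_i\|h_i\|_q$. Applying this to the $f_i$ and to the $g_i$ gives $\|K_{d,x}*F\|_q\ge(1+x/4)^d\|F\|_q$.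

For $G=\mathbb Z$ this is the claim. For $G=\mathbb R$ or $\mathbb T$, Lemma~\ref{lem:kernel}(c) gives $V_{d,x}JF=J(K_{d,x}*F)$ and $\|V_{d,x}JF\|_q/\|JF\|_q=\|K_{d,x}*F\|_q/\|F\|_q$; on $\mathbb T$ this uses that $F$ and $K_{d,x}*F$ are supported in $\{0,\dots,M-1\}$.
\end{proof}

For the upper bounds, $\ell^1$ norms are submultiplicative under convolution and $\widehat{\sigma_A}=\prod_{i\in A}\widehat{\sigma_i}$. So \eqref{eq:block} and Lemma~\ref{lem:kernel}(a) give
\[
\|S_A\|_{\infty\to\infty}\le N_A^{1/p},\qquad\|S_A\|_{2\to2}\le2^{|A|/2}N_A^{-\varepsilon}.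
\]
Thus $S_A$ is tuned to the ratio $N_A$. Lemma~\ref{lem:scale} with $B=2^{|A|/2}$, summed over $A$, yields the basic estimate: for $f\in\mathcal B(G)$ and $0<|E|=u<\infty$,
\begin{equation}\label{eq:basic}
\int_E|V_{d,x}f|\le2u^{1/q}\sum_Ac_A\,\eta_f(2^{k_A}u),\qquad c_A=(\sqrt2x)^{|A|}.
\end{equation}
For $1\le\kappa<\infty$ the coefficients satisfy
\begin{equation}\label{eq:coeff}
\Big(\sum_Ac_A^\kappa\Big)^{1/\kappa}=\big(1+(\sqrt2x)^\kappa\big)^{d/\kappa},
\end{equation}
because $\sum_Ay^{|A|}=(1+y)^d$.

\begin{proposition}\label{prop:upper}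
For $f\in\mathcal B(G)$, $[V_{d,x}f]_p\le2C_p\big(1+(\sqrt2x)^q\big)^{d/q}\|f\|_p$.
\end{proposition}

\begin{proof}
Apply H\"older's inequality with exponents $q$ and $p$ to the sum in \eqref{eq:basic}. The first factor is \eqref{eq:coeff} with $\kappa=q$. Since the $k_A$ are distinct, the second factor is at most $\|(\eta_f(2^ju))_j\|_{\ell^p}\le C_p\|f\|_p$ by Lemma~\ref{lem:dyadic}.
\end{proof}

\begin{remark}\label{rem:distinct}
If all lengths $N_i$ were equal to one number $N$, the $\binom dj$ sets with $j$ elements would share the scale $uN^j$, and the sum in \eqref{eq:basic} would be $\sum_{j=0}^d\binom dj(\sqrt2x)^j\eta_f(uN^j)$. The $\ell^q$ norm of these $d+1$ coefficients is at least $(d+1)^{-1/p}(1+\sqrt2x)^d$, which grows faster than the lower bound of Proposition~\ref{prop:lower}. The argument would prove nothing.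
\end{remark}

\section{A gliding hump and the proof of Theorem~\ref{thm:A}}\label{sec:hump}

After normalization we have operators with bounded weak norms and unbounded strong norms, and we want one operator $T=\sum_la_lV_l$. The kernels have both signs, so the terms could cancel. To prevent this we choose the terms one at a time, together with a pair of test functions $f_l,g_l$ on which the $l$-th term dominates. The earlier terms are beaten by choosing $\|V_l\|_{p\to p}$ large. The later terms have even larger strong norms, but $g_l$ is bounded and has support of finite measure, so the uniform weak bound controls them on the pair $f_l,g_l$. The lemma allows a different family at each step, as Section~\ref{sec:lorentz} requires.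

\begin{lemma}\label{lem:hump}
Let $1<p<\infty$ and let $\mathcal T_1,\mathcal T_2,\dots$ be sets of finite linear combinations of translations on $G$. Suppose that $[Vf]_p\le w\|f\|_p$ for all $V\in\bigcup_l\mathcal T_l$ and all step functions $f$, with one constant $w$, and that $\sup_{V\in\mathcal T_l}\|V\|_{p\to p}=\infty$ for each $l$. Then there are $V_l\in\mathcal T_l$ and $0<a_l\le2^{-l}$ such that, for every step function $f$, the series $Tf=\sum_la_lV_lf$ converges absolutely almost everywhere. The operator $T$ is linear, commutes with translations, is of weak type $(p,p)$, and is not of strong type $(p,p)$.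
\end{lemma}

\begin{proof}
Suppose that $V_i$, $a_i$ and numbers $c_i$ have been chosen for $i<l$. Put $a_l=2^{-l}/\max(1,c_1,\dots,c_{l-1})$ and choose $V_l\in\mathcal T_l$ with
\[
\tfrac12a_l\|V_l\|_{p\to p}\ge l+1+\sum_{i<l}a_i\|V_i\|_{p\to p}.
\]
The norm $\|V_l\|_{p\to p}$ is the supremum of $|\int V_lf\cdot g|$ over the unit spheres of $L^p$ and $L^{p'}$, and step functions are dense in both spaces. So there are step functions $f_l,g_l$ with $\|f_l\|_p=\|g_l\|_{p'}=1$ and $|\int V_lf_l\cdot g_l|\ge\frac12\|V_l\|_{p\to p}$. Let $E_l=\{g_l\ne0\}$ and $c_l=w\|g_l\|_\infty|E_l|^{1/p'}$.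

For a step function $f$ and $0<|E|<\infty$, monotone convergence and $\sum_la_l\le1$ give
\[
\int_E\sum_la_l|V_lf|\le w|E|^{1/p'}\|f\|_p .
\]
Since $G$ is a countable union of such sets $E$, the series converges absolutely almost everywhere, and $[Tf]_p\le w\|f\|_p$. By Lemma~\ref{lem:bracket}, $T$ is of weak type $(p,p)$. Linearity and commutation with translations hold term by term.

By dominated convergence on $E_l$, $\int Tf_l\cdot g_l=\sum_ia_i\int V_if_l\cdot g_l$. For $i<l$ we have $|\int V_if_l\cdot g_l|\le\|V_i\|_{p\to p}$. For $i>l$ we have $|\int V_if_l\cdot g_l|\le\|g_l\|_\infty\int_{E_l}|V_if_l|\le c_l$ and $a_ic_l\le2^{-i}$. Therefore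
\[
\Big|\int Tf_l\cdot g_l\Big|\ge\tfrac12a_l\|V_l\|_{p\to p}-\sum_{i<l}a_i\|V_i\|_{p\to p}-\sum_{i>l}2^{-i}\ge l .
\]
By H\"older's inequality $\|Tf_l\|_p\ge l$ while $\|f_l\|_p=1$, so $T$ is not of strong type $(p,p)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $q=p'$ and $x=16^{-1/(q-1)}\in(0,1)$. Since $q<2$, $(\sqrt2x)^q=2^{q/2}x^{q-1}x\le2\cdot\frac1{16}x=\frac x8$, and so $(1+(\sqrt2x)^q)^{1/q}\le1+\frac x8$. Let $\widetilde V_d=(1+x/8)^{-d}V_{d,x}$. By Proposition~\ref{prop:upper}, $[\widetilde V_df]_p\le2C_p\|f\|_p$ for all $d$. By Proposition~\ref{prop:lower},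
\[
\|\widetilde V_d\|_{p\to p}\ge\Big(\frac{1+x/4}{1+x/8}\Big)^d\to\infty\qquad(d\to\infty).
\]
Lemma~\ref{lem:hump} with $\mathcal T_l=\{\widetilde V_d:d\ge1\}$ for every $l$ gives the operator $T$.
\end{proof}

\section{Lorentz bounds with $r<s$}\label{sec:lorentz}

Estimate \eqref{eq:basic} bounds the size of $V_{d,x}f$ at scale $u$ by a weighted sum of the sizes of $f$ at the scales $2^{k_A}u$. Along a dyadic sequence of scales this is a convolution on $\mathbb Z$. Proposition~\ref{prop:upper} took the supremum of that convolution. To take its $\ell^s$ norm we use Young's inequality for sequences: $\|\gamma*\eta\|_{\ell^s}\le\|\gamma\|_{\ell^{\kappa_0}}\|\eta\|_{\ell^r}$ when $1\le\kappa_0,r,s\le\infty$ and $\frac1{\kappa_0}+\frac1r=1+\frac1s$. The condition $r<s$ means $\kappa_0>1$. To avoid treating $\kappa_0=\infty$ separately, define $\kappa=\kappa(r,s)$ for $1\le r<s\le\infty$ by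
\[
\frac1\kappa=\max\Big\{\frac12,\ 1-\frac1r+\frac1s\Big\},\qquad\text{so that }1<\kappa\le2\text{ and }\kappa\le\kappa_0 .
\]
Since $1-\frac1{s'}+\frac1{r'}=1-\frac1r+\frac1s$, we have $\kappa(s',r')=\kappa(r,s)$.

\begin{proposition}\label{prop:lorentz}
Let $2<p<\infty$, $q=p'$, and let $V=V_{d,x}$ be the operator of Section~\ref{sec:products}. For $1\le r<s\le\infty$, $\kappa=\kappa(r,s)$ and $f\in\mathcal B(G)$,
\[
\|Vf\|_{p,s}\le2C_p\,e^{d(\sqrt2x)^\kappa}\|f\|_{p,r},\qquad\|Vf\|_{q,s}\le2C_p\gamma_{q,s}\,e^{d(\sqrt2x)^\kappa}\|f\|_{q,r}.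
\]
\end{proposition}

\begin{proof}
\emph{The exponent $p$.} We want to apply \eqref{eq:basic} to sets of any prescribed measure $u$, which $\mathbb Z$ does not have. On $\mathbb Z$, $\mathcal B(G)$ consists of the finitely supported functions, and by Lemma~\ref{lem:kernel}(c) the map $J$ into functions on $\mathbb R$ preserves distribution functions and intertwines the two operators $V$. So the inequality on $\mathbb R$ implies the one on $\mathbb Z$, and we let $G=\mathbb R$ or $\mathbb T$.

Let $h=Vf$, $u>0$, and $0\le\alpha<h^*(u)$. By \eqref{eq:equiv} the set $\{|h|>\alpha\}$ has measure greater than $u$. It contains a set $E$ with $|E|=u$, since the measure of its intersection with $[-t,t]$ is continuous in $t$. Then $\alpha u\le\int_E|h|$. With \eqref{eq:basic}, and letting $\alpha\uparrow h^*(u)$, we get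
\[
\phi_h(u)=u^{-1/q}\,u\,h^*(u)\le2\sum_Ac_A\,\eta_f(2^{k_A}u),
\]
and this holds trivially when $h^*(u)=0$. Fix $\tau\in[1,2)$ and put $u=2^j\tau$. The sum equals $\sum_n\gamma(n)\,\eta_f(2^{j-n}\tau)$, where $\gamma(-k_A)=c_A$ and $\gamma=0$ elsewhere; $\gamma$ is well defined because the $k_A$ are distinct. By \eqref{eq:coeff}, $\|\gamma\|_{\ell^{\kappa_0}}\le\|\gamma\|_{\ell^\kappa}=(1+(\sqrt2x)^\kappa)^{d/\kappa}\le e^{d(\sqrt2x)^\kappa}$. Young's inequality and Lemma~\ref{lem:dyadic} give
\[
\big\|(\phi_h(2^j\tau))_j\big\|_{\ell^s}\le2C_p\,e^{d(\sqrt2x)^\kappa}\|f\|_{p,r}\qquad(1\le\tau<2).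
\]
For $s=\infty$ take the supremum over $\tau$. For $s<\infty$ use $\|h\|_{p,s}^s=\int_1^2\sum_j\phi_h(2^j\tau)^s\,d\tau/\tau$ and $\ln2\le1$.

\emph{The exponent $q$.} Let $g\in\mathcal B(G)$ with $\|g\|_{p,s'}\le1$. Changing the signs of $g$ does not change $g^*$, so we may assume $\int|Vf\cdot g|=\int Vf\cdot g$. By Lemma~\ref{lem:kernel}(b), by \eqref{eq:HL}, and by the first inequality for the pair $s'<r'$ applied to $Rg\in\mathcal B(G)$,
\[
\int Vf\cdot g=\int f\cdot RVRg\le\|f\|_{q,r}\|VRg\|_{p,r'}\le\|f\|_{q,r}\,2C_p\,e^{d(\sqrt2x)^\kappa}.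
\]
Now \eqref{eq:dual} with exponents $q,s$ gives the second inequality.
\end{proof}

As $r$ and $s$ approach each other, $\kappa$ tends to $1$, and $(\sqrt2x)^\kappa$ is no longer small compared with $x$. No fixed $x$ makes these bounds useful for all pairs $(r,s)$. We let $x\to0$ along the gliding hump; each pair is then served by all but finitely many terms.

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
Let $1<p<\infty$, $p\ne2$, and build the operators $V_{d,x}$ with the exponent $\max(p,p')>2$. Propositions~\ref{prop:lower} and~\ref{prop:lorentz} cover both that exponent and its conjugate. Since $\ln(1+\frac x4)\ge\frac{x/4}{1+x/4}\ge\frac x5$ for $0<x\le1$, the operators $W_{d,x}=e^{-dx/10}V_{d,x}$ satisfy $\|W_{d,x}\|_{p\to p}\ge e^{dx/10}$ and, for $1\le r<s\le\infty$, $\kappa=\kappa(r,s)$ and step functions $f$,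
\begin{equation}\label{eq:W}
\|W_{d,x}f\|_{p,s}\le C_{p,s}\exp\Big(dx\Big(2^{\kappa/2}x^{\kappa-1}-\frac1{10}\Big)\Big)\|f\|_{p,r},
\end{equation}
where $C_{p,s}$ depends only on $p$ and $s$. As $\kappa>1$, there is $x(r,s)\in(0,1]$ such that the exponent in \eqref{eq:W} is at most $0$ for all $d$ whenever $x\le x(r,s)$.

Let $x_l=x(p,\infty)/l$ and $\mathcal T_l=\{W_{d,x_l}:d\ge1\}$. By \eqref{eq:W} with $(r,s)=(p,\infty)$ and Lemma~\ref{lem:bracket}, $[Wf]_p\le p'C_{p,\infty}\|f\|_p$ for all $W\in\bigcup_l\mathcal T_l$, and the strong norms in each $\mathcal T_l$ are unbounded. Lemma~\ref{lem:hump} gives $V_l=W_{d_l,x_l}$ and $T=\sum_la_lV_l$, linear, commuting with translations, and not of strong type $(p,p)$.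

Fix $1\le r<s\le\infty$. For the indices $l$ with $x_l\le x(r,s)$ the constant in \eqref{eq:W} is at most $C_{p,s}$. The remaining indices are finite in number, and for each of them \eqref{eq:W} with $d=d_l$ gives a finite constant. So there is $B_{r,s}$ with $\|V_lf\|_{p,s}\le B_{r,s}\|f\|_{p,r}$ for all $l$ and all step functions $f$. If $\|g\|_{p',s'}\le1$, then monotone convergence and \eqref{eq:HL} give
\[
\int|Tf\cdot g|\le\sum_la_l\int|V_lf\cdot g|\le\sum_la_l\|V_lf\|_{p,s}\le B_{r,s}\|f\|_{p,r},
\]
and \eqref{eq:dual} yields $\|Tf\|_{p,s}\le\gamma_{p,s}B_{r,s}\|f\|_{p,r}$.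
\end{proof}

\section{Lorentz bounds with $s\le r$}\label{sec:converse}

We prove Theorem~\ref{thm:B}(ii). By nesting, $\|Tf\|_{p,r}\le C'\|Tf\|_{p,s}$, so we may assume $s=r$:
\begin{equation}\label{eq:rr}
\|Th\|_{p,r}\le C\|h\|_{p,r}\qquad\text{for all step functions }h.
\end{equation}
We show that $\|Tf\|_p\le C\|f\|_p$ with the same constant.

The idea is to build from $f$ a function whose $L^{p,r}$ norm remembers only $\|f\|_p$. On $\mathbb Z$, a function with the values $j^{-1/p}$, $1\le j\le N$, at $N$ different points exceeds $\alpha$ at about $\alpha^{-p}$ points for $N^{-1/p}\le\alpha\le1$. If each point mass is replaced by a far translate of $f$, the distribution function becomes about $\alpha^{-p}\|f\|_p^p$ on a range of $\alpha$ of logarithmic length about $\frac1p\log N$, whatever the shape of $f$. Since $T$ is linear and commutes with translations, it maps this function to the same construction applied to $Tf$. The difficulty is that $Tf$ need not be bounded or compactly supported, and is not yet known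 to lie in $L^p$. We truncate it and show that the translates interact little.

Let $f\ne0$ be a step function and $g=Tf$. By \eqref{eq:rr} and nesting, $\|g\|_{p,\infty}<\infty$, so $D_g(\alpha)<\infty$ for all $\alpha>0$ and $g$ is finite almost everywhere. For integers $N,H\ge1$ let
\[
f_{N,H}=\sum_{j=1}^Nj^{-1/p}\tau_{jH}f,\qquad Tf_{N,H}=\sum_{j=1}^Nj^{-1/p}\tau_{jH}g .
\]
Fix $\rho\ge1$, let $Q=[-\rho,\rho]\cap G$, so $|Q|\le2\rho+1$, and let $g_\rho=g\chi_Q\chi_{\{|g|\le\rho\}}$. As $\rho\to\infty$, $|g_\rho|\uparrow|g|$ almost everywhere, so by monotone convergence it suffices to prove $\|g_\rho\|_p\le C\|f\|_p$. We may assume $g_\rho\ne0$. Both estimates below use the substitution $v=\alpha u^{1/p}$, which gives, for every $h$ and $0\le u_0\le u_1\le\infty$,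
\begin{equation}\label{eq:subst}
\int_{u_0}^{u_1}D_h(\alpha u^{1/p})\,du=\alpha^{-p}\int_{\alpha u_0^{1/p}}^{\alpha u_1^{1/p}}D_h(v)\,pv^{p-1}dv .
\end{equation}

\subsection*{Upper bound for $f_{N,H}$}
For $H$ large the translates $\tau_{jH}f$ have disjoint supports. Since $D_f$ is nonincreasing, \eqref{eq:subst} and \eqref{eq:distr} give
\[
D_{f_{N,H}}(\alpha)=\sum_{j\le N}D_f(\alpha j^{1/p})\le\int_0^\infty D_f(\alpha u^{1/p})\,du=\alpha^{-p}\|f\|_p^p .
\]
Hence $\|f_{N,H}\|_{p,\infty}\le\|f\|_p$. Also $D_{f_{N,H}}\le N\mu$ with $\mu=|\{f\ne0\}|$, and $D_{f_{N,H}}(\alpha)=0$ for $\alpha\ge\|f\|_\infty$. For $r<\infty$ and $N^{-1/p}\le\|f\|_\infty$ split the integral in \eqref{eq:distr} at $\alpha=N^{-1/p}$: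
\begin{align}
\|f_{N,H}\|_{p,r}^r&\le p(N\mu)^{r/p}\int_0^{N^{-1/p}}\alpha^{r-1}d\alpha+p\|f\|_p^r\int_{N^{-1/p}}^{\|f\|_\infty}\frac{d\alpha}\alpha\notag\\
&=\frac pr\mu^{r/p}+\|f\|_p^r\big(\log N+p\log\|f\|_\infty\big).\label{eq:upperf}
\end{align}

\subsection*{Lower bound for $Tf_{N,H}$}
Fix $N$ and $\beta>0$, and let $H>2\rho$, so that the sets $jH+Q$ are disjoint. Let $Z_j$ be the set of $y\in jH+Q$ at which $|\sum_{i\ne j}i^{-1/p}g(y-iH)|>\beta$. If $y\in Z_j$, then $|g(y-iH)|>\beta/N$ for some $i\ne j$, and $y-iH\in(j-i)H+Q$, so $|y-iH|\ge H-\rho$. Therefore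
\[
|Z_j|\le N\,\big|\{|g|>\beta/N\}\cap\{|t|\ge H-\rho\}\big|\to0\qquad(H\to\infty),
\]
because $\{|g|>\beta/N\}$ has finite measure. If $y\in(jH+Q)\setminus Z_j$ and $j^{-1/p}|g_\rho(y-jH)|>\alpha+\beta$, then $g_\rho(y-jH)=g(y-jH)$ and $|Tf_{N,H}(y)|>\alpha$. Hence $D_{Tf_{N,H}}(\alpha)\ge\sum_{j\le N}\big(D_{g_\rho}((\alpha+\beta)j^{1/p})-|Z_j|\big)$. Let $H\to\infty$ and then $\beta\downarrow0$, using right-continuity:
\[
\liminf_{H\to\infty}D_{Tf_{N,H}}(\alpha)\ge\Delta_N(\alpha):=\sum_{j\le N}D_{g_\rho}(\alpha j^{1/p})\qquad(\alpha>0).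
\]
Let $\alpha\ge\rho N^{-1/p}$. Then $\alpha(N+1)^{1/p}\ge\rho$, and $D_{g_\rho}(v)=0$ for $v\ge\rho$. By monotonicity, \eqref{eq:subst}, and $D_{g_\rho}\le2\rho+1$,
\[
\Delta_N(\alpha)\ge\int_1^{N+1}D_{g_\rho}(\alpha u^{1/p})\,du=\alpha^{-p}\int_\alpha^\infty D_{g_\rho}(v)\,pv^{p-1}dv\ge\alpha^{-p}\big(\|g_\rho\|_p^p-(2\rho+1)\alpha^p\big).
\]
Given $\delta\in(0,1)$, define $b>0$ by $(2\rho+1)b^p=\delta\|g_\rho\|_p^p$; it does not depend on $N$. Then
\begin{equation}\label{eq:lowerg}
\liminf_{H\to\infty}D_{Tf_{N,H}}(\alpha)\ge(1-\delta)\,\alpha^{-p}\|g_\rho\|_p^p\qquad\text{for }\rho N^{-1/p}\le\alpha\le b .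
\end{equation}

\subsection*{Comparison}
Let $N$ be so large that $\rho N^{-1/p}\le b$ and $N^{-1/p}\le\|f\|_\infty$. If $r=\infty$, then \eqref{eq:lowerg} at $\alpha=b$, \eqref{eq:distr} and \eqref{eq:rr} give
\[
(1-\delta)^{1/p}\|g_\rho\|_p\le\liminf_{H\to\infty}\|Tf_{N,H}\|_{p,\infty}\le C\|f\|_p .
\]
If $r<\infty$, then Fatou's lemma in $H$, with $N$ fixed, applied to \eqref{eq:distr}, and \eqref{eq:lowerg} give
\[
\liminf_{H\to\infty}\|Tf_{N,H}\|_{p,r}^r\ge p(1-\delta)^{r/p}\|g_\rho\|_p^r\int_{\rho N^{-1/p}}^b\frac{d\alpha}\alpha=(1-\delta)^{r/p}\|g_\rho\|_p^r\Big(\log N+p\log\frac b\rho\Big).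
\]
By \eqref{eq:rr} the left side is at most $C^r$ times the right side of \eqref{eq:upperf}. Dividing by $\log N$ and letting $N\to\infty$ gives $(1-\delta)^{r/p}\|g_\rho\|_p^r\le C^r\|f\|_p^r$. In both cases $\delta\to0$ gives $\|g_\rho\|_p\le C\|f\|_p$, which proves Theorem~\ref{thm:B}(ii). \qed

\begin{remark}
The hypothesis $s\le r$ makes the two logarithms cancel. For $r<s$ the same computation compares $\|g_\rho\|_p(\log N)^{1/s}$ with $\|f\|_p(\log N)^{1/r}$ and gives no information as $N\to\infty$, in agreement with part (i). The hypothesis $G\in\{\mathbb R,\mathbb Z\}$ is used to send $H$ to infinity, so that the translates of $f$ become disjoint and the sets $Z_j$ become negligible; on $\mathbb T$ there is no room for this.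
\end{remark}

\begin{thebibliography}{9}

\bibitem{BS}
Bennett and Sharpley, \emph{Interpolation of Operators}.

\bibitem{WR}
\emph{Weak restricted and very restricted operators on $L^2$},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1984-281-02/\allowbreak S0002-9947-1984-0722768-2/\allowbreak S0002-9947-1984-0722768-2.pdf}

\end{thebibliography}
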